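# Decay in the Keller–Segel model with prevention of overcrowding, for every diffusivity and every mass

## 1. Bessel potential, flux, solutions, energy, decay

Throughout, $d\ge1$ and $\varepsilon>0$, integrals without a domain are over $\mathbb R^d$, $\|\cdot\|_p$ is the norm of $L^p(\mathbb R^d)$, and $B_r(x)$ is a ball, $B_r=B_r(0)$.

**Heat kernel.** Put $G_s(x)=(4\pi s)^{-d/2}e^{-|x|^2/4s}$ and $e^{s\Delta}g=G_s*g$. By scaling, $\|\nabla^mG_s\|_r=C\,s^{-\frac d2(1-\frac1r)-\frac m2}$ with $C=C(m,d,r)$, so Young's inequality gives, for $1\le p\le q\le\infty$ and $m\ge0$,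
$$\|\nabla^me^{s\Delta}g\|_q\le C(m,d)\,s^{-\frac d2(\frac1p-\frac1q)-\frac m2}\|g\|_p, \tag{1}$$
with constant $1$ if $m=0$, $p=q$. The same holds for $\nabla\cdot e^{s\Delta}g$ with $m=1$ and $g$ a vector field.

**Definition (Bessel potential).**
$$\mathcal B(x)=(4\pi)^{-d/2}\int_0^\infty t^{-d/2}e^{-t-|x|^2/(4t)}\,dt=\int_0^\infty e^{-t}G_t(x)\,dt .$$
Its Fourier transform is $\int_0^\infty e^{-t-t|\xi|^2}dt=(1+|\xi|^2)^{-1}$, so $S=\mathcal B*\rho$ solves $-\Delta S+S=\rho$. From the formula, $\mathcal B>0$, $\mathcal B(-x)=\mathcal B(x)$, $\int\mathcal B=1$, and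
$$b_d:=\|\nabla\mathcal B\|_1\le\int_0^\infty e^{-t}\|\nabla G_t\|_1\,dt\le C\int_0^\infty e^{-t}t^{-1/2}dt<\infty .$$
Hence, if $0\le\rho\le1$,
$$0\le S\le1,\quad \|S\|_\infty\le\|\rho\|_\infty,\quad \|\nabla S\|_\infty\le b_d\|\rho\|_\infty\le b_d,\quad \|\nabla S\|_p\le\|\nabla\rho\|_p,\quad\|\Delta S\|_p\le\|\Delta\rho\|_p. \tag{2}$$
The last two hold because $\nabla S=\mathcal B*\nabla\rho$ and $\Delta S=\mathcal B*\Delta\rho$ whenever the right-hand sides make sense.

*Example.* For $d=1$, $\mathcal B(x)=\frac12e^{-|x|}$, which has Fourier transform $(1+\xi^2)^{-1}$. For $\rho=\mathbf 1_{[-r,r]}$ we get $S(x)=1-e^{-r}\cosh x$ for $|x|\le r$ and $S(x)=\sinh(r)\,e^{-|x|}$ for $|x|\ge r$. The average of $S$ over $[-r,r]$ is $1-\frac{1-e^{-2r}}{2r}$.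

**Definition (mobility, drift, flux).** For $0\le\rho\le1$ and $S=\mathcal B*\rho$ put
$$a=\rho(1-\rho),\qquad F=a\nabla S,\qquad J=\varepsilon\nabla\rho-F .$$
The Keller–Segel model with prevention of overcrowding and linear diffusion is
$$\rho_t=\nabla\cdot\big(\varepsilon\nabla\rho-\rho(1-\rho)\nabla S\big)=\nabla\cdot J,\qquad -\Delta S+S=\rho,\qquad \rho|_{t=0}=\rho_0. \tag{LD}$$
Note $0\le a\le\frac14$, $a\le\rho$ and $|F|\le b_d\,\rho$.

*Example.* If $\rho=\mathbf 1_{B_r}$ then $a=0$ almost everywhere. The crowd is full, so the drift is switched off, although $\nabla S\ne0$. If $\rho\equiv m$ is constant, then $S\equiv m$ and $J\equiv0$.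

**Definition (solution).** Let $\rho_0\in L^1(\mathbb R^d)$, $0\le\rho_0\le1$, $M=\int\rho_0$. By "the solution" we mean the global solution of (LD) with $0\le\rho(t)\le1$, $\rho\in L^\infty(0,\infty;L^1\cap L^\infty)$, $\int\rho(t)=M$, continuous for $t>0$. What we use is exactly this: $\rho$ is a distributional solution, weakly continuous in $t\ge0$ (tested against $C_c^\infty$), with $\rho(0)=\rho_0$, $0\le\rho\le1$ and $\int\rho(t)=M$.

*Example.* $\rho\equiv0$ is the solution with $M=0$. A constant $m\in(0,1]$ satisfies the equation and never decays, but it has infinite mass and is excluded. Finite mass must therefore enter any proof of decay.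

**Definition (energy).** With $h(\sigma)=\sigma\log\sigma+(1-\sigma)\log(1-\sigma)\le0$,
$$E(\rho,S)=\varepsilon\int h(\rho)-\int\rho S+\frac12\int\big(|\nabla S|^2+S^2\big).$$
Testing $-\Delta S+S=\rho$ with $S=\mathcal B*\rho$ gives $\int(|\nabla S|^2+S^2)=\int\rho S$, so $E=\varepsilon\int h(\rho)-\frac12\int\rho S$. Since $\frac{\delta E}{\delta\rho}=\varepsilon\log\frac{\rho}{1-\rho}-S$, we have, formally, $a\nabla\frac{\delta E}{\delta\rho}=\varepsilon\nabla\rho-a\nabla S=J$: (LD) is the gradient-flow system $\rho_t=\nabla\cdot(a\nabla\frac{\delta E}{\delta\rho})$.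

*Example.* For $\rho=\mathbf 1_{B_r}$, $h(\rho)=0$ a.e. and $E=-\frac12\int\rho\,\mathcal B*\rho$. For $d=1$ this is $-\frac12\cdot2r\cdot\big(1-\frac{1-e^{-2r}}{2r}\big)=-r+\frac{1-e^{-2r}}2$.

**Definition (decay).** The solution decays if $\|\rho(t)\|_\infty\to0$ as $t\to\infty$. Since $\|\rho\|_p\le M^{1/p}\|\rho\|_\infty^{1-1/p}$, this is equivalent to $\|\rho(t)\|_p\to0$ for every $1<p\le\infty$.

*Example.* Without drift, $\|e^{\varepsilon t\Delta}\rho_0\|_\infty\le(4\pi\varepsilon t)^{-d/2}M$. The heat equation decays, with rate $t^{-\frac d2(1-\frac1p)}$ in $L^p$.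

## 2. Decay for all $\varepsilon$ and all masses: the statement

Particles diffuse with strength $\varepsilon$ and drift up the gradient of $S$, that is, toward places where particles already are. Does diffusion always win in the end, even for tiny $\varepsilon$ and huge mass? The problem is posed as an open problem in "The Keller–Segel model for chemotaxis with prevention of overcrowding: linear vs. nonlinear diffusion" (https://people.disim.univaq.it/~mdifrance/lucidibanff.pdf): *do the solutions decay for any $\varepsilon$ and for any initial mass?* The following facts are known; $C$ is independent of $t$ and may depend on $d,p,\varepsilon,\rho_0$.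

**Proposition 1.** There is $C(d)$ such that if $\int\rho_0<\big(\frac{4\varepsilon}{C(d)}\big)^{1/\beta}$ with $\beta=\min\{1,2/d\}$, then $\|\rho(t)\|_p\le C(t+1)^{-\frac{d(p-1)}{2p}}$ for $2\le p<\infty$ and $\|\rho(t)\|_\infty\le C(t+1)^{-d/2}$.

**Proposition 2.** If $d=1$ and $\varepsilon>\frac14$, then for every mass $\|\rho(t)\|_p\le C(t+1)^{-\frac{p-1}{2p}}$ for $2\le p\le\infty$.

It is also known that (LD) has no nonzero stationary solutions in $L^1$. Neither proposition is used below. The case $d=1$, $0<\varepsilon\le\frac14$ with large mass is among those not covered by Proposition 2. The answer is yes in all cases.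

**Theorem.** Let $d\ge1$, $\varepsilon>0$, $M>0$.

* (a) *Decay.* $\|\rho(t)\|_\infty\to0$ as $t\to\infty$ for every $\rho_0\in L^1$, $0\le\rho_0\le1$.
* (b) *Rate, uniform in the data.* There is $C=C(d,\varepsilon,M)$ such that for every such $\rho_0$ of mass $M$,
$$\|\rho(t)\|_p\le C(1+t)^{-\frac d2(1-\frac1p)},\qquad t\ge0,\ 1\le p\le\infty.$$
* (c) *Asymptotics.* With $\ell_d(t)=1$ for $d\ge2$ and $\ell_1(t)=\log(2+t)$, there is $C=C(d,\varepsilon,M)$ with
$$\|\rho(t)-e^{\varepsilon t\Delta}\rho_0\|_p\le C\,t^{-\frac d2(1-\frac1p)-\frac12}\,\ell_d(t),\qquad t\ge2,\ 1\le p\le\infty.$$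
Hence $t^{\frac d2(1-\frac1p)}\|\rho(t)-MG_{\varepsilon t}\|_p\to0$ for all $1\le p\le\infty$. In particular $t^{d/2}\|\rho(t)\|_\infty\to M(4\pi\varepsilon)^{-d/2}$, and the rates in (b) are optimal for every $\rho_0\not\equiv0$.
* (d) *Lifetime of the non-decaying stage.* There is $N=N(d)$ such that for $0<\varepsilon\le1$, $0<\theta<1$ and all data of mass $M$: $\|\rho(t)\|_\infty\le\theta$ for all $t\ge N(1+M)^N\theta^{-N}e^{N/\varepsilon}$. Conversely, let $\rho_0=\mathbf 1_{B_r}$, $M=|B_r|$, $s_0=\frac1M\int\rho_0\,\mathcal B*\rho_0>0$, $0<\varepsilon\le1$. Then $\|\rho(t)\|_\infty\le s_0/2$ is possible only for $t\ge c\,e^{s_0/(4d\varepsilon)}-C$, with $c,C>0$ depending only on $d,r$.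

No moment or finite-entropy assumption is made on $\rho_0$. The case $M=0$ is trivial, so $M>0$ from now on.

## 3. Large diffusivity, flux-free profiles, and where the direct estimates stop

In this section we take for granted the smoothness for $t>0$ that Section 4 supplies.

**The $L^2$ estimate.** The first thing to try is to multiply (LD) by $\rho$:
$$\tfrac12\frac{d}{dt}\|\rho\|_2^2=-\varepsilon\|\nabla\rho\|_2^2+\int a\,\nabla\rho\cdot\nabla S. \tag{3}$$
Since $a\le\frac14$ and $\|\nabla S\|_2\le\|\nabla\rho\|_2$, the right side is at most $-(\varepsilon-\frac14)\|\nabla\rho\|_2^2$. If $\varepsilon>\frac14$, this is a full dissipation term. Nash's inequality $\|\rho\|_2^{2+4/d}\le C_d\|\nabla\rho\|_2^2\,\|\rho\|_1^{4/d}$ turns it into $y'\le-c\,y^{1+2/d}$ for $y=\|\rho\|_2^2$, so $y\to0$. As $\rho(t)$ is Lipschitz uniformly in $t\ge1$ (Lemma 1), $\|\rho(t)\|_\infty\to0$ too (see (5) below). So $\varepsilon>\frac14$ is easy.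

**Where it stops.** For $\varepsilon<\frac14$ the right side of (3) can be positive. Take $d=1$, $P(x)=\frac12+\eta\cos kx$, with $\eta\in(0,\frac12)$ and $k>0$ so small that $\frac{1-\eta^2}{4(1+k^2)}>\varepsilon$. Let $\rho=P\chi_l$, where $0\le\chi_l\le1$ is a smooth cutoff equal to $1$ on $[-l,l]$ and to $0$ off $[-l-1,l+1]$, with $|\chi_l'|\le2$. Since $\mathcal B*P'=P'/(1+k^2)$ and $\mathcal B=\frac12e^{-|x|}$, for $|x|\le l$ we have
$$\big|S_x-\tfrac{P'}{1+k^2}\big|\le\int_{|y|>l}\tfrac12e^{-|x-y|}\,|\rho'-P'|(y)\,dy\le Ce^{-(l-|x|)} .$$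
This error has integral over $[-l,l]$ bounded uniformly in $l$, and so has the contribution of $l\le|x|\le l+1$. The right side of (3) is therefore
$$\int_{-l}^{l}\Big(-\varepsilon+\frac{\frac14-\eta^2\cos^2kx}{1+k^2}\Big)\eta^2k^2\sin^2kx\,dx+O(1).$$
The means of $\sin^2$ and $\sin^2\cos^2$ over a period are $\frac12$ and $\frac18$, so the integrand has mean $\frac{\eta^2k^2}2\big(-\varepsilon+\frac{1-\eta^2}{4(1+k^2)}\big)>0$, and for $l$ large the right side of (3) is positive. Such a profile has large mass. What (3) does give for every $\varepsilon$: since $a\le\rho$, its right side is at most $-(\varepsilon-\|\rho\|_\infty)\|\nabla\rho\|_2^2$, so it is useful **once $\rho$ is uniformly small**. We need one time at which that happens.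

**Flux-free profiles.** Suppose $\rho$ is a continuously differentiable, integrable profile tending to $0$ at infinity, $0\le\rho\le1$, $\rho\not\equiv0$, with $J\equiv0$. Pick $x_0$ with $\rho(x_0)=c\in(0,\frac12]$. Where $0<\rho<1$,
$$\nabla\Big(\log\frac{\rho}{1-\rho}-\frac S\varepsilon\Big)=\frac{\nabla\rho}{a}-\frac{\nabla S}\varepsilon=\frac{J}{\varepsilon a}=0 .$$
Along a ray from $x_0$, as long as $0<\rho<1$, the odds $\rho/(1-\rho)$ therefore stay within a factor $e^{\pm1/\varepsilon}$ of $c/(1-c)$, because $0\le S\le1$. So $\rho$ never reaches $0$ or $1$ on the ray, and is bounded below by a positive constant on the whole space. Then $\int\rho=\infty$, a contradiction. This argument uses nothing about the size of $\varepsilon$ or $M$, and it is local: it only needs $J$ small on a ball large enough to carry mass $2M$.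

**The energy, and where it stops.** To make $J$ small we look at $\frac{dE}{dt}=-\int\frac{|J|^2}{a}$. If $E$ were finite at the start and bounded below, then $\int_0^\infty\|J\|_2^2\,dt<\infty$ (as $a\le\frac14$) and $J$ would be small at many times. Neither holds. For $d=1$ and $\rho_0=\frac1{(e+|x|)\log^2(e+|x|)}\le\frac1e$ the mass is $2$, but $\rho_0\log\frac1{\rho_0}\ge\frac1{(e+|x|)\log(e+|x|)}$ is not integrable, so $E=-\infty$ at the start. And a spreading profile has entropy tending to $-\infty$: $\int G_t\log G_t=-\frac d2\log(4\pi et)$. Both defects come from the singularity of $1/a$ at $\rho=0$.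

The cure is to replace $1/a$ by $1/(a+\delta)$ and to choose $\delta=1/T$ on a time interval of length $T$. The total dissipation will then be bounded by a multiple of $1+\log T$ instead of a constant. That is enough, since $\frac{\log T}T\to0$ still yields one time at which $J$ is small. The plan is: regularity (Section 4), dissipation (5), one good time (6), trapping (7), and then the rates.

## 4. Duhamel's formula and regularity uniform in time

**Step 1: Duhamel's formula.** The purpose is to pass from the weak formulation to one we can estimate. For $0\le t_1<t$,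
$$\rho(t)=e^{\varepsilon(t-t_1)\Delta}\rho(t_1)-\int_{t_1}^t\nabla\cdot e^{\varepsilon(t-s)\Delta}F(s)\,ds. \tag{4}$$
Let $\psi\in C_c^\infty$ and $\varphi(s)=e^{\varepsilon(t-s)\Delta}\psi$, so $\varphi_s+\varepsilon\Delta\varphi=0$. Let $\chi\in C_c^\infty$ equal $1$ near $0$ and $\chi_n=\chi(\cdot/n)$. Testing the equation $\rho_t=\varepsilon\Delta\rho-\nabla\cdot F$ with $\chi_n\varphi$ on $[t_1,t]$ gives
$$\int\rho(t)\chi_n\psi-\int\rho(t_1)\chi_n\varphi(t_1)=\int_{t_1}^t\!\!\int\Big[\varepsilon\rho\,(2\nabla\chi_n\cdot\nabla\varphi+\varphi\Delta\chi_n)+F\cdot(\chi_n\nabla\varphi+\varphi\nabla\chi_n)\Big]dx\,ds .$$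
Here $\varphi,\nabla\varphi$ are bounded, $\nabla\chi_n=O(1/n)$, $\Delta\chi_n=O(1/n^2)$, and $\rho,F\in L^\infty(0,\infty;L^1)$. Letting $n\to\infty$ leaves $\int\rho(t)\psi=\int\rho(t_1)e^{\varepsilon(t-t_1)\Delta}\psi+\int_{t_1}^t\int F\cdot\nabla\varphi\,dx\,ds$. Since $\int F\cdot\nabla e^{\sigma\Delta}\psi=-\int\psi\,\nabla\cdot e^{\sigma\Delta}F$, this is (4).

**Lemma 1.** For every $k\ge0$ and $\tau\in(0,1]$ there is $K=K(k,\tau,d,\varepsilon)$ with $\|\nabla^k\rho(t)\|_\infty\le K$ and $\|\nabla^k\rho(t)\|_1\le KM$ for $t\ge\tau$. For fixed $k,\tau,d$ one has $K\le C(1+1/\varepsilon)^N$ for some $C,N$. Moreover $\rho\in C^1((0,\infty);W^{k,1}\cap W^{k,\infty})$ for all $k$, and $\rho(t)\to\rho_0$ in $L^1$ as $t\to0$.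

*Proof.* Put $M_1=M$, $M_\infty=1$, $p\in\{1,\infty\}$, $\delta_hf=f(\cdot+h)-f$; $C$ depends on $k,\tau,d$. We prove by induction on $k$ that for every $\tau$ there is $K\ge1$ with $\|\nabla^j\rho(t)\|_p\le KM_p$ for $j\le k$, $t\ge\tau$. For $k=0$ this holds with $K=1$. Assume it for $k$. One derivative costs $(t-s)^{-1/2}$ in (4), which is integrable, but a gain of one derivative on $\rho$ over $F$ costs $(t-s)^{-1}$, which is not. So we gain half a derivative first.

**Step 2: bound for $\nabla^kF$.** Since $\nabla^j\nabla S=\nabla\mathcal B*\nabla^j\rho$, we have $\|\nabla^j\nabla S\|_\infty\le CK$ for $j\le k$, $t\ge\tau$. By Leibniz, $\nabla^kF=\nabla^k[(\rho-\rho^2)\nabla S]$ is a sum of products of one factor $\nabla^j\nabla S$ and one or two factors $\nabla^i\rho$, with all orders $\le k$. Put one $\rho$-factor in $L^p$ and the rest in $L^\infty$: $\|\nabla^kF(t)\|_p\le K'M_p$ for $t\ge\tau$, with $K'\le CK^3$.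

**Step 3: a Hölder-$\frac12$ bound.** Let $t\ge2\tau$, $t_1=t-\tau\ge\tau$. Weak derivatives commute with convolution, so (4) gives
$$\delta_h\nabla^k\rho(t)=\delta_he^{\varepsilon\tau\Delta}\nabla^k\rho(t_1)-\int_{t_1}^t\delta_h\nabla\cdot e^{\varepsilon(t-s)\Delta}\nabla^kF(s)\,ds .$$
For any $f$, $\|\delta_hf\|_p\le\min\{2\|f\|_p,|h|\,\|\nabla f\|_p\}$ (up to a dimensional constant for tensors), and $\min\{A,B\}\le\sqrt{AB}$. With (1), the first term is at most $C\min\{1,|h|(\varepsilon\tau)^{-1/2}\}KM_p\le C|h|^{1/2}\varepsilon^{-1/4}KM_p$ in $L^p$, and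
$$\|\delta_h\nabla e^{\varepsilon s\Delta}g\|_p\le C\min\{(\varepsilon s)^{-1/2},|h|(\varepsilon s)^{-1}\}\|g\|_p\le C|h|^{1/2}(\varepsilon s)^{-3/4}\|g\|_p,$$
which is integrable in $s$ over $(0,\tau)$. Hence $\|\delta_h\nabla^k\rho(t)\|_p\le K''|h|^{1/2}M_p$ for $t\ge2\tau$, with $K''\le C(1+1/\varepsilon)K^3$. For $j<k$ the same holds, since $\|\delta_h\nabla^j\rho\|_p\le C\min\{1,|h|\}KM_p\le C|h|^{1/2}KM_p$. Also $\|\delta_h\nabla^j\nabla S\|_\infty\le C\|\delta_h\nabla^j\rho\|_\infty$ for $j\le k$. Apply $\delta_h(fg)=\delta_hf\;g(\cdot+h)+f\,\delta_hg$ to the products of Step 2, again with one $\rho$-factor, differenced or not, in $L^p$ and the rest in $L^\infty$: $\|\delta_h\nabla^kF(t)\|_p\le K'''|h|^{1/2}M_p$ for $t\ge2\tau$, with $K'''\le C(1+1/\varepsilon)K^5$.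

**Step 4: one more derivative.** Let $t\ge3\tau$, $t_1=t-\tau\ge2\tau$, and apply $\nabla^{k+1}$ to (4). The first term, $\nabla e^{\varepsilon\tau\Delta}\nabla^k\rho(t_1)$, is at most $C\varepsilon^{-1/2}KM_p$ in $L^p$. For the integral we use $\int\nabla^2G_{\varepsilon s}=0$:
$$\|\nabla^2e^{\varepsilon s\Delta}g\|_p\le\int|\nabla^2G_{\varepsilon s}(y)|\,\|g(\cdot-y)-g\|_p\,dy\le C(\varepsilon s)^{-1+\frac14}\sup_{h\ne0}|h|^{-1/2}\|\delta_hg\|_p ,$$
with $g=\nabla^kF$. Again $s^{-3/4}$ is integrable, so the differentiated integral converges absolutely in $L^p$ and equals the weak derivative. This gives the claim for $k+1$ with $3\tau$ in place of $\tau$, and $\tau$ was arbitrary. (For $k+1$ at a given $\tau$, start from $\tau/3$.) Each step replaces $K$ by at most $C(1+1/\varepsilon)^2K^5$. Starting from $K=1$, finitely many steps give $K\le C(1+1/\varepsilon)^N$.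

**Step 5: time regularity and the initial time.** The purpose is to justify differentiating in $t$. In the weak sense $\rho(t_2)-\rho(t_1)=\int_{t_1}^{t_2}\nabla\cdot J\,ds$, and $\nabla\cdot J$ is bounded in $W^{k,1}\cap W^{k,\infty}$ on $[\tau,\infty)$ for every $k$. Testing derivatives of this identity against $\psi$ shows that $\rho$ is Lipschitz in $t\ge\tau$ with values in $W^{k,1}\cap W^{k,\infty}$, for every $k$. By the product rule and $\|\nabla S\|_{W^{k,\infty}}\le C\|\rho\|_{W^{k,\infty}}$, so are $F$, $J$ and $\nabla\cdot J$. The integrand is thus continuous in $t$, and $\rho$ is $C^1$ with $\rho_t=\nabla\cdot J$. Finally (4) with $t_1=0$ gives $\|\rho(t)-e^{\varepsilon t\Delta}\rho_0\|_1\le C\int_0^t(\varepsilon(t-s))^{-1/2}b_dM\,ds\le C(t/\varepsilon)^{1/2}b_dM\to0$, while $e^{\varepsilon t\Delta}\rho_0\to\rho_0$ in $L^1$. $\square$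

**Constants $K_1$ and $L$.** Let $K_1>0$ bound $\|\nabla\rho(t)\|_\infty$ and $L>0$ bound the Lipschitz constant of $J(t)$, for all $t\ge1$. Both depend only on $(d,\varepsilon)$, and for $\varepsilon\le1$ both are at most $C\varepsilon^{-N}$ with $C,N$ depending on $d$. For $t>0$, $\rho(t)$ is integrable and Lipschitz, so it tends to $0$ at infinity. All vector fields integrated by parts below (for $t>0$) lie in $W^{1,1}$, and $\int\nabla\cdot V=0$ for $V\in W^{1,1}$, so no boundary terms occur.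

**From $L^2$ to $L^\infty$.** If $f\in L^2$ (scalar or vector valued) has Lipschitz constant $\le\Lambda$, then $|f|\ge\frac12|f(x)|$ on the ball of radius $|f(x)|/(2\Lambda)$ about $x$. So $\|f\|_2^2\ge\frac14|f(x)|^2|B_1|\big(\frac{|f(x)|}{2\Lambda}\big)^d$, that is,
$$\|f\|_\infty^{d+2}\le4(2\Lambda)^d|B_1|^{-1}\|f\|_2^2. \tag{5}$$

## 5. A dissipation bound that grows only logarithmically

**Lemma 2.** For $T\ge1$: $\displaystyle\int_1^{1+T}\|J(t)\|_2^2\,dt\le\tfrac54M\big(\tfrac12+8\varepsilon\log(1+T)\big)$.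

*Proof.*

**Step 1: the regularized entropy.** We want a finite substitute for $h$. For $\delta\in(0,1]$ let
$$\Phi_\delta''(r)=\frac1{r(1-r)+\delta}\ \text{ on }[0,1],\quad\Phi_\delta(0)=\Phi_\delta'(0)=0,\qquad N_\delta(r)=\int_0^r\frac{\delta\,ds}{s(1-s)+\delta}=\delta\Phi_\delta'(r).$$
By symmetry about $\frac12$ and $s(1-s)\ge s/2$ on $[0,\frac12]$,
$$0\le N_\delta\le2\int_0^{1/2}\frac{\delta\,ds}{s/2+\delta}=\omega(\delta):=4\delta\log\Big(1+\frac1{4\delta}\Big),\qquad0\le\Phi_\delta(r)\le r\,\frac{\omega(\delta)}\delta .$$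
Also $N_\delta(r)\le r$. Let $E_\delta=\varepsilon\int\Phi_\delta(\rho)-\frac12\int\rho S$. Since $0\le S\le1$,
$$-\tfrac M2\le E_\delta\le4\varepsilon M\log\big(1+\tfrac1{4\delta}\big).$$

**Step 2: its time derivative.** We compute the price of the regularization. By Lemma 1 and the symmetry of $\mathcal B$ (so that $\frac d{dt}\frac12\int\rho S=\int S\rho_t$), $\frac{dE_\delta}{dt}=\int(\varepsilon\Phi_\delta'(\rho)-S)\nabla\cdot J$. Integrate by parts and insert $\varepsilon\nabla\rho=J+a\nabla S$: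
$$\frac{dE_\delta}{dt}=-\int J\cdot\Big(\frac{\varepsilon\nabla\rho}{a+\delta}-\nabla S\Big)=-\int\frac{|J|^2}{a+\delta}+\int\frac\delta{a+\delta}\,J\cdot\nabla S .$$
The last term is the error. Here $J\cdot\nabla S=\varepsilon\nabla\rho\cdot\nabla S-a|\nabla S|^2\le\varepsilon\nabla\rho\cdot\nabla S$, and $\frac\delta{a+\delta}\nabla\rho=\nabla N_\delta(\rho)$. So the error is at most
$$\varepsilon\int\nabla N_\delta(\rho)\cdot\nabla S=-\varepsilon\int N_\delta(\rho)\Delta S=\varepsilon\int N_\delta(\rho)(\rho-S)\le\varepsilon\,\omega(\delta)M,$$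
because $N_\delta,S\ge0$, and $N_\delta(\rho)\le\rho$ is integrable. Therefore, for $t>0$,
$$\frac{dE_\delta}{dt}\le-\int\frac{|J|^2}{a+\delta}+\varepsilon\,\omega(\delta)M. \tag{6}$$

**Step 3: choice of $\delta$.** Integrate (6) over $[1,1+T]$ with $\delta=1/T\le1$. Then $a+\delta\le\frac54$, $T\omega(1/T)=4\log(1+\frac T4)$, and
$$\tfrac45\int_1^{1+T}\|J\|_2^2\,dt\le E_\delta(1)-E_\delta(1+T)+4\varepsilon M\log(1+\tfrac T4)\le\tfrac M2+8\varepsilon M\log(1+\tfrac T4).\qquad\square$$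

## 6. A small flux forces a small density

**Lemma 3.** For $c\in(0,\frac12]$ there is $T=T(c,d,\varepsilon,M)$ such that every solution of mass $M$ has a time $t\in[1,1+T]$ with $\|\rho(t)\|_\infty<c$. For $\varepsilon\le1$ one can take $T\le C(1+M)^Nc^{-N}e^{N/\varepsilon}$ with $C,N$ depending only on $d$.

*Proof.*

**Step 1: a time with small flux.** Let $q=e^{-1-1/\varepsilon}$, choose $R$ by $|B_R|\,c\,q=2M$, and set
$$T=\max\Big\{1,\Big[40(2L)^dM(1+\varepsilon)|B_1|^{-1}\Big(\frac{2R}{\varepsilon cq}\Big)^{d+2}\Big]^2\Big\}.$$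
We have $\log(1+x)\le\sqrt x$ for $x\ge0$: there is equality at $0$, and $\frac1{1+x}\le\frac1{2\sqrt x}$. By Lemma 2 the average of $\|J\|_2^2$ over $[1,1+T]$ is at most $\frac54MT^{-1}(\frac12+8\varepsilon\sqrt T)\le10M(1+\varepsilon)T^{-1/2}$, so some $t$ in this interval has $\|J(t)\|_2^2\le10M(1+\varepsilon)T^{-1/2}$. By (5) with $\Lambda=L$, the number $A:=\|J(t)\|_\infty$ satisfies
$$A^{d+2}\le40(2L)^d|B_1|^{-1}M(1+\varepsilon)T^{-1/2}\le\Big(\frac{\varepsilon cq}{2R}\Big)^{d+2},\qquad\text{i.e. } A\le\frac{\varepsilon cq}{2R}.$$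

**Step 2: the odds along rays.** This is the robust form of the flux-free argument. Fix this $t$ and suppose $\|\rho(t)\|_\infty\ge c$. Since $\rho(t)$ is continuous and tends to $0$ at infinity, $\rho(x_0)=c$ for some $x_0$. Let $|e|=1$, and let $r^*\le R$ be the supremum of those $r\in[0,R]$ with $a(x_0+se)\ge\frac{cq}2$ for $0\le s\le r$. The value $r=0$ is admissible, as $a(x_0)=c(1-c)\ge\frac c2>\frac{cq}2$; by continuity, so is $r=r^*$. On $[0,r^*]$ we have $0<\rho<1$, and $u=\log\frac\rho{1-\rho}-\frac S\varepsilon$ satisfies $\nabla u=\frac J{\varepsilon a}$. Hence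
$$|\partial_su|\le\frac{2A}{\varepsilon cq},\qquad|u(s)-u(0)|\le\frac{2AR}{\varepsilon cq}\le1 .$$
Since $0<S<1$ strictly ($\mathcal B>0$, $\int\mathcal B=1$, $\rho\not\equiv0,1$), $S$ varies by less than $1$, so
$$\Big|\log\frac\rho{1-\rho}-\log\frac c{1-c}\Big|<1+\frac1\varepsilon .$$
Solving for $\rho$ and $1-\rho$, with $q=e^{-1-1/\varepsilon}$ and $c\le\frac12$,
$$\rho>\frac{qc}{1-c+qc}\ge cq,\qquad1-\rho>\frac{q(1-c)}{c+q(1-c)}\ge(1-c)q\ge cq .$$

**Step 3: the ray does not stop early.** One of $\rho,1-\rho$ is $\ge\frac12$, so $a>\frac{cq}2$ strictly on $[0,r^*]$. If $r^*<R$, continuity would extend the interval, so $r^*=R$. As $e$ was arbitrary, $\rho>cq$ on $\overline{B_R(x_0)}$, and $M>|B_R|cq=2M$, a contradiction. So $\|\rho(t)\|_\infty<c$.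

**Step 4: size of $T$.** For $\varepsilon\le1$: $L\le C\varepsilon^{-N}$, $q^{-1}\le e^{2/\varepsilon}$, $\varepsilon^{-1}\le e^{1/\varepsilon}$ and $R=(2M/(|B_1|cq))^{1/d}$. Thus $T$ is at most $1$ plus a product of powers, with exponents depending on $d$, of $M$, $c^{-1}$, $q^{-1}$, $\varepsilon^{-1}$ times a constant (the powers of $M$ being positive), and the stated bound follows. $\square$

## 7. Small densities stay small: decay for all data

**Lemma 4.** Let $0<\ell\le\varepsilon/8$ and $c_0=\min\Big\{\frac12,\frac\ell2,\frac{|B_1|(\ell/2)^{d+2}}{4(2K_1)^dM}\Big\}$. If $\|\rho(t_0)\|_\infty\le c_0$ for some $t_0\ge1$, then $\|\rho(t)\|_\infty\le\ell$ for all $t\ge t_0$.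

*Proof.* The idea is that smallness in $L^\infty$ makes $\|\rho\|_2$ decrease, and the Lipschitz bound turns smallness in $L^2$ back into smallness in $L^\infty$. Let $y=\|\rho\|_2^2$. While $\|\rho\|_\infty\le\varepsilon/8$, (3) with $a\le\rho$ and $\|\nabla S\|_2\le\|\nabla\rho\|_2$ gives
$$\tfrac12y'\le-(\varepsilon-\|\rho\|_\infty)\|\nabla\rho\|_2^2\le-\tfrac\varepsilon2\|\nabla\rho\|_2^2. \tag{7}$$
Let $t^*$ be the supremum of those $t$ for which $\|\rho\|_\infty\le\ell$ on $[t_0,t]$. Since $c_0\le\ell/2$ and $t\mapsto\|\rho(t)\|_\infty$ is continuous (Lemma 1), $t^*>t_0$. On $[t_0,t^*)$, $y\le y(t_0)\le M\|\rho(t_0)\|_\infty\le Mc_0$, and (5) with $\Lambda=K_1$ gives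
$$\|\rho\|_\infty^{d+2}\le4(2K_1)^d|B_1|^{-1}Mc_0\le(\ell/2)^{d+2}.$$
If $t^*<\infty$, then $\|\rho(t^*)\|_\infty\le\ell/2$ by continuity, so $\|\rho\|_\infty\le\ell$ a little beyond $t^*$, contradicting the definition of $t^*$. So $t^*=\infty$. $\square$

**Proof of (a).** Apply Lemma 3 with $c=c_0$, then Lemma 4. For $0<\ell\le\varepsilon/8$ and $T_0=1+T(c_0,d,\varepsilon,M)$,
$$\|\rho(t)\|_\infty\le\ell\qquad\text{for all }t\ge T_0. \tag{8}$$
Since $\ell\in(0,\varepsilon/8]$ is arbitrary, $\|\rho(t)\|_\infty\to0$. The time $T_0$ depends only on $(\ell,d,\varepsilon,M)$. $\square$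

**Proof of the upper bound in (d).** Let $0<\varepsilon\le1$, $0<\theta<1$, $\ell=\min\{\theta,\varepsilon/8\}\ge\theta\varepsilon/8$. Since $K_1\le C\varepsilon^{-N}$, the definition of $c_0$ gives $c_0^{-1}\le C(1+M)(\theta\varepsilon)^{-N}$ with new $C,N$ depending only on $d$. Lemma 3 gives $T_0\le1+C(1+M)^Nc_0^{-N}e^{N/\varepsilon}$. Inserting the bound for $c_0^{-1}$ and $\varepsilon^{-1}\le e^{1/\varepsilon}$, we get $T_0\le C(1+M)^N\theta^{-N}e^{N/\varepsilon}$, again with new $C,N$ depending only on $d$. Enlarging $N$ so that $N\ge C$ gives the claim, by (8) and $\ell\le\theta$. $\square$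

## 8. Heat-equation rates: proof of (b)

Fix $\ell=\varepsilon/8$ and the corresponding $T_0\ge1$ of (8). Now $C,c>0$ depend only on $(d,\varepsilon,M)$. The drift is quadratic in $\rho$, so once $\rho$ is small it should be a perturbation of the heat equation. To make this quantitative we need $\nabla S$ to decay faster than $t^{-1/2}$.

**Step 1: $L^2$ decay.** For $t\ge T_0$, (7) and Nash's inequality give $y'\le-\varepsilon\|\nabla\rho\|_2^2\le-c\,y^{1+2/d}$. As $M>0$, $y>0$, so $(y^{-2/d})'\ge\frac{2c}d$ and $y(t)\le C(t-T_0)^{-d/2}$ for $t>T_0$.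

**Step 2: decay of $\nabla\rho$ in $L^2$.** We need this to control $\nabla S$ in low dimension. Let $z=\|\nabla\rho\|_2^2$. For $t\ge T_0$, since $\nabla\cdot F=(1-2\rho)\nabla\rho\cdot\nabla S+a\Delta S$,
$$\tfrac12z'=-\int\Delta\rho\,\rho_t=-\varepsilon\|\Delta\rho\|_2^2+\int\Delta\rho\,\big[(1-2\rho)\nabla\rho\cdot\nabla S+a\Delta S\big].$$
Here $|1-2\rho|\le1$, $a\le\|\rho\|_\infty$, $\|\Delta S\|_2\le\|\Delta\rho\|_2$ and $\|\nabla S\|_4\le\|\nabla\rho\|_4$. So the last integral is at most $\|\Delta\rho\|_2\|\nabla\rho\|_4^2+\|\rho\|_\infty\|\Delta\rho\|_2^2$. Moreover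
$$\int|\nabla\rho|^4=-\int\rho\,\nabla\cdot(|\nabla\rho|^2\nabla\rho)=-\int\rho\,\big(|\nabla\rho|^2\Delta\rho+2\nabla\rho\cdot D^2\rho\,\nabla\rho\big)\le3\|\rho\|_\infty\|\nabla\rho\|_4^2\|\Delta\rho\|_2,$$
because $\|D^2\rho\|_2=\|\Delta\rho\|_2$ (integrate by parts twice). Hence $\|\nabla\rho\|_4^2\le3\|\rho\|_\infty\|\Delta\rho\|_2$, and
$$\tfrac12z'\le-(\varepsilon-4\|\rho\|_\infty)\|\Delta\rho\|_2^2\le-\tfrac\varepsilon2\|\Delta\rho\|_2^2 .$$
Since $z=-\int\rho\Delta\rho\le\|\rho\|_2\|\Delta\rho\|_2$, we have $\|\Delta\rho\|_2^2\ge z^2/y$, so $z'\le-\varepsilon z^2/y\le-c(t-T_0)^{d/2}z^2$ for $t>T_0$. As $z>0$ (otherwise $\rho$ would be constant, hence $0$), $(1/z)'\ge c(t-T_0)^{d/2}$. Integrating, $z(t)\le C(t-T_0)^{-d/2-1}$ for $t>T_0$.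

**Lemma 5 (smoothing).** There is $\kappa_*=\kappa_*(d)>0$ such that if $\|\nabla S\|_\infty\le\beta$ on $[t_1,t_1+\tau]$, $t_1>0$, and $\beta(\tau/\varepsilon)^{1/2}\le\kappa_*$, then for $p\in\{1,2\}$ and $0<s\le\tau$: $\|\rho(t_1+s)\|_\infty\le C(d)(\varepsilon s)^{-d/(2p)}\|\rho(t_1)\|_p$.

*Proof.* Let $\kappa=\kappa(d)\ge1$ be a constant valid in (1) for $m=0,1$, and $\kappa_*=2^{-d/2-2}/\kappa\le\frac1{4\kappa}$. On the interval, $|F|\le\beta\rho$. First, let $X=\sup_{0\le s\le\tau}\|\rho(t_1+s)\|_p<\infty$. By (4), $\|\rho(t_1+s)\|_p\le\|\rho(t_1)\|_p+\int_0^s\kappa(\varepsilon(s-\sigma))^{-1/2}\beta X\,d\sigma$, so $X\le\|\rho(t_1)\|_p+2\kappa\beta(\tau/\varepsilon)^{1/2}X\le\|\rho(t_1)\|_p+\frac12X$, that is, $X\le2\|\rho(t_1)\|_p$.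

Next, let $Y=\sup_{0<s\le\tau}s^{d/2p}\|\rho(t_1+s)\|_\infty$, finite because $\rho\le1$. Split the integral in (4) at $s/2$. On $[0,s/2]$ use $L^p\to L^\infty$ and $s-\sigma\ge s/2$; after multiplication by $s^{d/2p}$ this part is at most
$$s^{\frac d{2p}}\cdot\tfrac s2\cdot\kappa\big(\tfrac{\varepsilon s}2\big)^{-\frac d{2p}-\frac12}\beta X\le\kappa2^{\frac d2}\beta\big(\tfrac s\varepsilon\big)^{\frac12}\varepsilon^{-\frac d{2p}}X .$$
On $[s/2,s]$ use $L^\infty\to L^\infty$ and $\|F(t_1+\sigma)\|_\infty\le\beta Y\sigma^{-d/2p}\le\beta Y(s/2)^{-d/2p}$; this part is at most $2^{\frac d{2p}}\kappa\beta Y\cdot2\varepsilon^{-1/2}(s/2)^{1/2}\le\kappa2^{\frac d2+1}\beta(\frac s\varepsilon)^{\frac12}Y$. Altogether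
$$s^{\frac d{2p}}\|\rho(t_1+s)\|_\infty\le\kappa\varepsilon^{-\frac d{2p}}\|\rho(t_1)\|_p+\kappa2^{\frac d2}\beta\big(\tfrac s\varepsilon\big)^{\frac12}\varepsilon^{-\frac d{2p}}X+\kappa2^{\frac d2+1}\beta\big(\tfrac s\varepsilon\big)^{\frac12}Y .$$
By the choice of $\kappa_*$ the last term is $\le\frac12Y$, and the middle one is $\le C(d)\varepsilon^{-d/2p}\|\rho(t_1)\|_p$. So $Y\le C(d)\varepsilon^{-d/2p}\|\rho(t_1)\|_p$. $\square$

**Step 3: a first $L^\infty$ rate.** We use Lemma 5 with $\beta=b_d$, $\tau=\min\{1,\varepsilon\kappa_*^2/b_d^2\}$, $p=2$, on $[t-\tau,t]$. For $t\ge T_1:=2T_0+2$ we have $t-\tau-T_0\ge t/2$, so Step 1 gives $\|\rho(t)\|_\infty\le C\|\rho(t-\tau)\|_2\le Ct^{-d/4}$.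

**Step 4: decay of the drift velocity.** For $t\ge T_1$ we show $\|\nabla S(t)\|_\infty\le Ct^{-3/4}$. If $d\ge3$, then $\|\nabla S\|_\infty\le b_d\|\rho\|_\infty\le Ct^{-d/4}\le Ct^{-3/4}$. If $d\le2$, then $\|\mathcal B\|_2\le\int_0^\infty e^{-t}\|G_t\|_2\,dt=\int_0^\infty e^{-t}(8\pi t)^{-d/4}dt<\infty$, so by Step 2 $\|\nabla S\|_\infty\le\|\mathcal B\|_2\|\nabla\rho\|_2\le Ct^{-d/4-1/2}\le Ct^{-3/4}$.

**Step 5: the full rate.** Since $\frac34>\frac12$, Lemma 5 now applies on long intervals. For $t\ge2T_1$ use it on $[t/2,t]$ with $\beta=C(t/2)^{-3/4}$, $\tau=s=t/2$, $p=1$. The hypothesis reads $C't^{-1/4}\le\kappa_*$, which holds for $t\ge T_2(d,\varepsilon,M)$. Hence $\|\rho(t)\|_\infty\le C(\varepsilon t)^{-d/2}M$ for $t\ge\max\{2T_1,T_2\}$. For smaller $t$ use $\rho\le1$. So $\|\rho(t)\|_\infty\le C(1+t)^{-d/2}$ for all $t\ge0$, and $\|\rho\|_p\le M^{1/p}\|\rho\|_\infty^{1-1/p}$ gives (b). $\square$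

## 9. Convergence to the heat kernel: proof of (c)

**Step 1: bounds for $F$.** These feed Duhamel's formula. For $s\ge T_1$ (so $s-T_0\ge s/2$) we know $\|\rho\|_2\le Cs^{-d/4}$, $\|\nabla S\|_2\le\|\nabla\rho\|_2\le Cs^{-d/4-1/2}$ and $\|\rho\|_\infty\le Cs^{-d/2}$. Use $\|F\|_1\le\|\rho\|_2\|\nabla S\|_2$, $\|F\|_\infty\le b_d\|\rho\|_\infty^2$ and $\|F\|_2\le\|\rho\|_\infty\|\nabla S\|_2$. For $s\le T_1$ use $\|F\|_1\le b_dM$, $\|F\|_2\le b_dM^{1/2}$, $\|F\|_\infty\le b_d$. For all $s>0$,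
$$\|F(s)\|_1\le C(1+s)^{-\frac{d+1}2},\qquad\|F(s)\|_\infty\le C(1+s)^{-d},\qquad\|F(s)\|_2\le C(1+s)^{-5/4}\ \text{ if }d=1. \tag{9}$$

**Step 2: the two endpoint norms.** Let $t\ge2$ and $D(t)=\rho(t)-e^{\varepsilon t\Delta}\rho_0=-\int_0^t\nabla\cdot e^{\varepsilon(t-s)\Delta}F(s)\,ds$, by (4) with $t_1=0$. For $p=1$, split at $t/2$:
$$\|D(t)\|_1\le C\int_0^t(t-s)^{-\frac12}(1+s)^{-\frac{d+1}2}ds\le Ct^{-\frac12}\int_0^{t/2}(1+s)^{-\frac{d+1}2}ds+Ct^{\frac12}t^{-\frac{d+1}2}\le Ct^{-\frac12}\ell_d(t),$$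
since the remaining integral is at most $\log(1+t)$ for $d=1$ and bounded for $d\ge2$, and $t^{-d/2}\le t^{-1/2}$.

For $p=\infty$, on $[0,t/2]$ use $L^1\to L^\infty$: $\int_0^{t/2}(t-s)^{-\frac{d+1}2}\|F\|_1\,ds\le Ct^{-\frac{d+1}2}\ell_d(t)$. On $[t/2,t]$, if $d\ge2$ use $L^\infty\to L^\infty$: $\int_{t/2}^t(t-s)^{-1/2}\|F\|_\infty\,ds\le Ct^{\frac12-d}\le Ct^{-\frac{d+1}2}$, because $d-\frac12\ge\frac{d+1}2$. For $d=1$ this inequality fails, so use $L^2\to L^\infty$: $\int_{t/2}^t(t-s)^{-3/4}\|F\|_2\,ds\le Ct^{\frac14-\frac54}=Ct^{-1}$. In all cases $\|D(t)\|_\infty\le Ct^{-\frac d2-\frac12}\ell_d(t)$.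

The inequality $\|f\|_p\le\|f\|_1^{1/p}\|f\|_\infty^{1-1/p}$ gives the first claim of (c).

**Step 3: from $e^{\varepsilon t\Delta}\rho_0$ to $MG_{\varepsilon t}$.** Here no moment of $\rho_0$ is available, so we use dominated convergence. By (1)-type bounds for $G$ and $\nabla G$, $\|G_{\varepsilon t}(\cdot-y)-G_{\varepsilon t}\|_p\le Ct^{-\frac d2(1-\frac1p)}\min\{1,|y|(\varepsilon t)^{-1/2}\}$. As $e^{\varepsilon t\Delta}\rho_0-MG_{\varepsilon t}=\int\rho_0(y)[G_{\varepsilon t}(\cdot-y)-G_{\varepsilon t}]\,dy$,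
$$t^{\frac d2(1-\frac1p)}\|e^{\varepsilon t\Delta}\rho_0-MG_{\varepsilon t}\|_p\le C\int\rho_0(y)\min\{1,|y|(\varepsilon t)^{-1/2}\}\,dy\to0 .$$
Together with the first claim, and $t^{-1/2}\ell_d(t)\to0$, this gives $t^{\frac d2(1-\frac1p)}\|\rho(t)-MG_{\varepsilon t}\|_p\to0$. Since $\|G_{\varepsilon t}\|_p=t^{-\frac d2(1-\frac1p)}\|G_\varepsilon\|_p$, we get $t^{\frac d2(1-\frac1p)}\|\rho(t)\|_p\to M\|G_\varepsilon\|_p>0$. For $p=\infty$ the limit is $M(4\pi\varepsilon)^{-d/2}$, and the rates in (b) are optimal. $\square$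

## 10. Exponentially long lifetime from the data $\mathbf 1_{B_r}$: the lower bound in (d)

Let $\rho_0=\mathbf 1_{B_r}$, $M=|B_r|$, $s_0=\frac1M\int\rho_0\,\mathcal B*\rho_0\in(0,1)$. The mechanism: the energy starts at $-\frac12Ms_0$ and cannot rise. If $\rho$ has become small, the interaction part of the energy is small, so the entropy part must be very negative, of size $-1/\varepsilon$. That requires spreading over a region of radius exponential in $1/\varepsilon$, and spreading takes time at least linear in the radius.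

**Step 1: energy inequality from time $0$.** We pass $\delta\to0$ in (6), keeping the right sign. Let $\tilde\Phi_\delta(\sigma)=\Phi_\delta(\sigma)-\sigma\Phi_\delta(1)$. The function $h-\tilde\Phi_\delta$ is continuous on $[0,1]$, vanishes at $0$ and $1$, and is convex because $h''=\frac1{\sigma(1-\sigma)}\ge\tilde\Phi_\delta''$. So $h\le\tilde\Phi_\delta$ on $[0,1]$. Let $\tilde E_\delta=\varepsilon\int\tilde\Phi_\delta(\rho)-\frac12\int\rho S$. By mass conservation $\tilde E_\delta-E_\delta$ is constant in time, so (6) holds for $\tilde E_\delta$, $t>0$. It is continuous at $t=0$: $\rho(t)\to\rho_0$ in $L^1$, $\tilde\Phi_\delta$ is Lipschitz, and with $S_0=\mathcal B*\rho_0$ the symmetry of $\mathcal B$ gives $\big|\int\rho S-\int\rho_0S_0\big|=\big|\int(\rho-\rho_0)(S+S_0)\big|\le2\|\rho-\rho_0\|_1$. As $\tilde\Phi_\delta(\rho_0)=0$ a.e., integrating (6) over $(0,t)$ yields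
$$\varepsilon\int h(\rho(t))-\tfrac12\int\rho S\le\tilde E_\delta(t)\le-\tfrac12Ms_0+t\,\varepsilon M\omega(\delta).$$
Here $\int h(\rho)\in[-\infty,0]$ is well defined. Letting $\delta\to0$, $\omega(\delta)\to0$ and
$$\varepsilon\int h(\rho(t))-\tfrac12\int\rho S\le-\tfrac12Ms_0. \tag{10}$$

**Step 2: a first moment grows at most linearly.** This limits the speed of spreading. Let $w=\sqrt{1+|x|^2}$. Then $|\nabla w|\le1$ and $\Delta w=\frac dw-\frac{|x|^2}{w^3}\in[0,d]$. Let $w_n=\frac w{1+w/n}$, an increasing concave function of $w$ with slope $(1+w/n)^{-2}\in(0,1]$. So $w_n$ is bounded with bounded first and second derivatives, $|\nabla w_n|\le1$ and $\Delta w_n\le\Delta w\le d$. For $t>0$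
$$\frac d{dt}\int w_n\rho=-\int\nabla w_n\cdot J=\int\rho\,\big(\varepsilon\Delta w_n+(1-\rho)\nabla S\cdot\nabla w_n\big)\le M(\varepsilon d+b_d),$$
and $\int w_n\rho$ is continuous at $t=0$. Letting $n\to\infty$ (monotone convergence),
$$W(t):=\frac1M\int w\,\rho(t)\le W(0)+(\varepsilon d+b_d)t .$$

**Step 3: the entropy is bounded below by the moment.** With $W=W(t)$ let $g=Me^{-w/W}/Z$, where $Z=\int e^{-w/W}\le\int e^{-|x|/W}=\gamma_dW^d$, $\gamma_d=\int e^{-|x|}dx$. Then $\int g=M$. The elementary inequality $\rho\log\rho\ge\rho\log g+\rho-g$ gives, on integration,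
$$\int\rho\log\rho\ge\int\rho\log g=M\log M-M\log Z-\frac1W\int w\rho=M\log M-M\log Z-M .$$
Since $(1-\rho)\log(1-\rho)\ge-\rho$ (from $\sigma\log\sigma\ge\sigma-1$), we obtain
$$\int h(\rho(t))\ge M\big(\log\tfrac M{\gamma_d}-2-d\log W(t)\big).$$

**Step 4: the lower bound on the time.** Suppose $\|\rho(t)\|_\infty\le\frac{s_0}2$. Then $S\le\frac{s_0}2$ by (2), so $\frac12\int\rho S\le\frac14Ms_0$, and (10) gives $\varepsilon\int h(\rho(t))\le-\frac14Ms_0$. With Step 3, $d\log W(t)\ge\frac{s_0}{4\varepsilon}+\log\frac M{\gamma_d}-2$. Hence, for $\varepsilon\le1$, by Step 2,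
$$W(0)+(d+b_d)\,t\ \ge\ W(t)\ \ge\ \Big(\frac M{e^2\gamma_d}\Big)^{1/d}e^{s_0/(4d\varepsilon)},$$
where $W(0)\le\sqrt{1+r^2}$. Dividing by $d+b_d$ gives $t\ge c\,e^{s_0/(4d\varepsilon)}-C$ with $c,C>0$ depending only on $d,r$. With the upper bound of Section 7 this proves (d), and the Theorem is proved. $\square$
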